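\title{Resolvability of countable groups and the ultrafilters converging to the identity}

\begin{abstract}
For a left invariant topology $\tau$ on a group $G$, the ultrafilters on $G$ that converge to the identity form a subsemigroup $\overline{\tau}$ of the Stone--\v{C}ech compactification $\beta G$ of the discrete group $G$. We prove in ZFC that if $G$ is countable, $\tau$ is non-discrete, Hausdorff and zero-dimensional, and $\overline{\tau}$ is infinite, then $G$ has infinitely many pairwise disjoint dense subsets. Hence every countable non-discrete irresolvable topological group has finite $\overline{\tau}$, which answers a question of V.~Malykhin. When $\overline{\tau}$ is finite, we show that the largest number of pairwise disjoint dense subsets is the size of a minimal right ideal of $\overline{\tau}$.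
\end{abstract}

\section{Introduction}

A topological space is \emph{resolvable} if it can be partitioned into two dense subsets, and \emph{irresolvable} otherwise. Two disjoint dense subsets suffice for resolvability, since one of them can be enlarged to the complement of the other. An isolated point lies in every dense set, so only spaces without isolated points can be resolvable. This paper relates the resolvability of a countable group to the ultrafilters that converge to its identity.

Let $G$ be a group with identity $e$. The points of the Stone--\v{C}ech compactification $\beta G$ of the discrete group $G$ are the ultrafilters on $G$, and $g\in G$ is identified with the principal ultrafilter at $g$. The multiplication of $G$ extends to $\beta G$ by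
\begin{equation}\label{eq:product}
A\in pq \iff \{x\in G: x^{-1}A\in q\}\in p ,
\end{equation}
and $\beta G$ becomes a compact right topological semigroup. A topology $\tau$ on $G$ is \emph{left invariant} if all left shifts $x\mapsto gx$ are continuous; they are then homeomorphisms, the inverse of $x\mapsto gx$ being $x\mapsto g^{-1}x$. Every group topology is left invariant. For such $\tau$ put
\[
\overline{\tau}=\{p\in\beta G: p \text{ contains every $\tau$-neighborhood of } e\},\qquad \tau^*=\overline{\tau}\setminus\{e\}.
\]
Thus $\overline{\tau}$ is the set of ultrafilters converging to $e$; it is a closed subsemigroup of $\beta G$. It determines the topology: $x$ lies in the closure of $A$ exactly when $A\in xq$ for some $q\in\overline{\tau}$ (Lemma~\ref{lem:closure}). The elements of $\tau^*$ may be thought of as the directions from which $e$, and by translation any point, can be approached.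

Three cases show what to expect. If $\tau$ is discrete, then $\overline{\tau}=\{e\}$ and $G$ is irresolvable. If $\tau$ is Hausdorff and $\tau^*=\{p\}$, then for every dense $D$ the point $e$ lies in the closure of $D\setminus\{e\}$, so $D\in p$; two disjoint sets cannot both belong to $p$, and $G$ is irresolvable. On the other hand, for the additive group $\mathbb{Q}$ with its usual topology every nonprincipal ultrafilter containing $\{1/n:n\ge1\}$ converges to $0$, so $\overline{\tau}$ is infinite, and $\mathbb{Q}$ is partitioned into the dyadic rationals and the rest. One is led to guess that irresolvability forces few directions. Topological groups are always assumed Hausdorff.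

\begin{quote}
\textbf{Question} (V.~Malykhin; see \cite{source}). Let $(G,\tau)$ be a countable non-discrete irresolvable topological group. Is $\overline{\tau}$ finite?
\end{quote}

It is not known to be provable in ZFC that countable non-discrete irresolvable topological groups exist, so a positive answer in one model of ZFC might hold only vacuously. We prove the positive answer in ZFC, by constructing disjoint dense sets from an infinite $\overline{\tau}$. A space is \emph{zero-dimensional} if it has a base of clopen sets.

\begin{theorem}\label{thm:infinite}
Let $G$ be a countable group with a non-discrete Hausdorff zero-dimensional left invariant topology $\tau$. If $\overline{\tau}$ is infinite, then $G$ has infinitely many pairwise disjoint dense subsets. In particular, $(G,\tau)$ is resolvable.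
\end{theorem}

Countable topological groups are zero-dimensional (Lemma~\ref{lem:zerodim}), so Theorem~\ref{thm:infinite} answers the question.

\begin{corollary}\label{cor:answer}
If $(G,\tau)$ is a countable non-discrete irresolvable topological group, then $\overline{\tau}$ is finite.
\end{corollary}

When $\overline{\tau}$ is finite, its algebra gives the exact count. A \emph{right ideal} of a semigroup $S$ is a nonempty set $R\subseteq S$ with $RS\subseteq R$; it is \emph{minimal} if it contains no other right ideal. In a finite semigroup a right ideal of least cardinality is minimal.

\begin{theorem}\label{thm:finite}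
Let $\tau$ be a Hausdorff left invariant topology on a group $G$ with $S=\overline{\tau}$ finite. Let $m=|R|$, where $R$ is a minimal right ideal of $S$; the number $m$ does not depend on $R$. Then $G$ has $m$ pairwise disjoint dense subsets, and does not have $m+1$.
\end{theorem}

So in the finite case the number of directions is not what counts: a minimal right ideal is. In the countable zero-dimensional setting the infinite case is different, since by Theorem~\ref{thm:infinite} infinitely many directions suffice whatever the multiplication in $\overline{\tau}$. The two theorems combine as follows.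

\begin{corollary}\label{cor:classification}
Let $G$ be a countable group with a non-discrete Hausdorff zero-dimensional left invariant topology $\tau$; in particular, $(G,\tau)$ may be any countable non-discrete topological group.
\begin{enumerate}
\item $G$ has infinitely many pairwise disjoint dense subsets if and only if $\overline{\tau}$ is infinite. If $\overline{\tau}$ is finite, the maximal number of pairwise disjoint dense subsets is the size of a minimal right ideal of $\overline{\tau}$.
\item $(G,\tau)$ is irresolvable if and only if $\overline{\tau}$ is finite and there is $p\in\tau^*$ with $pq=p$ for all $q\in\overline{\tau}$.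
\end{enumerate}
\end{corollary}

Section~\ref{sec:model} shows the method of Theorem~\ref{thm:infinite} for two colors in the group $\bigoplus_{n\ge1}\mathbb{Z}_2$, where every element has a canonical expansion in a basis. Section~\ref{sec:coding} builds such expansions in an arbitrary group, and Section~\ref{sec:coloring} completes the proof. Section~\ref{sec:finite} proves Theorem~\ref{thm:finite} and Corollary~\ref{cor:classification}.

\section{Ultrafilters and left invariant topologies}\label{sec:prelim}

An \emph{ultrafilter} on $G$ is a maximal filter; equivalently, a filter that contains $A$ or $G\setminus A$ for every $A\subseteq G$. Every family of sets whose finite intersections are nonempty extends to an ultrafilter. We say that a property holds for \emph{$q$-almost all} $y$ if the set of $y$ with that property belongs to $q$. Finitely many properties that hold for $q$-almost all $y$ hold simultaneously for $q$-almost all $y$, and a function on $G$ with finitely many values is constant on a member of $q$. In this language \eqref{eq:product} says that $A\in pq$ if and only if for $p$-almost all $x$, for $q$-almost all $y$, we have $xy\in A$. In particular, for $x\in G$,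
\[
A\in xq\iff x^{-1}A\in q\iff xy\in A \text{ for $q$-almost all } y.
\]
The topology of $\beta G$ plays no role below.

Let $\tau$ be a left invariant topology on $G$. The neighborhoods of $x$ are the sets $xU$ with $U$ a neighborhood of $e$. The set $\overline{\tau}$ contains $e$ and is closed under products: if $p,q\in\overline{\tau}$ and $U\ni e$ is open, then $x^{-1}U\in q$ for every $x\in U$, and $U\in p$, so $U\in pq$.

\begin{lemma}\label{lem:closure}
Let $x\in G$ and $A\subseteq G$. Then $x\in\operatorname{cl}A$ if and only if $A\in xq$ for some $q\in\overline{\tau}$.
\end{lemma}

\begin{proof}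
If $x\in\operatorname{cl}A$, the sets $x^{-1}A\cap U$, with $U$ a neighborhood of $e$, are nonempty and closed under finite intersections. An ultrafilter $q$ containing them lies in $\overline{\tau}$ and contains $x^{-1}A$. Conversely, if $x^{-1}A\in q\in\overline{\tau}$, then $x^{-1}A\cap U\in q$ is nonempty for every neighborhood $U$ of $e$, so $A$ meets $xU$.
\end{proof}

\begin{lemma}\label{lem:openinfinite}
If $\tau$ is Hausdorff and non-discrete, every nonempty open set is infinite.
\end{lemma}

\begin{proof}
Finite sets are closed, so every point of a finite open set is isolated. If one point is isolated, its translates are, and $\tau$ is discrete.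
\end{proof}

\begin{lemma}\label{lem:separate}
\begin{enumerate}
\item Distinct ultrafilters $r_1,\dots,r_m$ on $G$ have pairwise disjoint members $A_i\in r_i$.
\item Every infinite set $X$ of ultrafilters on $G$ contains ultrafilters $p_k$ $(k\in\omega)$ with pairwise disjoint members $B_k\in p_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) For $i\ne j$ choose $D_{ij}\in r_i$ with $G\setminus D_{ij}\in r_j$, and put $A_i=\bigcap_{j\ne i}(D_{ij}\setminus D_{ji})\in r_i$. Then $A_i\subseteq D_{ij}$ and $A_j\cap D_{ij}=\emptyset$.

(2) Put $X_0=X$ and $C_0=G$. Let $X_k\subseteq X$ be an infinite set of ultrafilters that all contain $C_k$. Choose $D$ that belongs to one element of $X_k$ and not to another; replacing $D$ by its complement if necessary, assume that $X_{k+1}=\{q\in X_k:D\in q\}$ is infinite. Pick $p_k\in X_k\setminus X_{k+1}$ and put $C_{k+1}=C_k\cap D$ and $B_k=C_k\setminus D\in p_k$. The sets $C_k$ decrease and $B_k=C_k\setminus C_{k+1}$, so the $B_k$ are pairwise disjoint.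
\end{proof}

\begin{lemma}\label{lem:zerodim}
Every countable topological group is zero-dimensional.
\end{lemma}

\begin{proof}
A Hausdorff topological group is Tychonoff: for $U$ open and $x\in U$ there is a continuous $f:G\to[0,1]$ with $f(x)=0$ and $f=1$ off $U$. As $G$ is countable, there is $t\in(0,1)\setminus f(G)$. Then $f^{-1}[0,t)=f^{-1}[0,t]$ is clopen, contains $x$, and is contained in $U$.
\end{proof}

This lemma is the only place where joint continuity of multiplication or continuity of inversion is used.

Finally, for $f:G\to\mathbb{Z}_2$ and $q\in\beta G$ let $f(q)$ be the value that $f$ takes on a member of $q$. Then $(f+f')(q)=f(q)+f'(q)$, functions that agree on a member of $q$ have the same value at $q$, and $f(xq)$ is the value of $f(xy)$ for $q$-almost all $y$.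

\section{Two colors in a Boolean group}\label{sec:model}

To resolve $G$ we need a coloring $c:G\to\mathbb{Z}_2$ with both color classes dense. By Lemma~\ref{lem:closure}, the point $x$ lies in the closure of the class of color $c(xq)$, for every $q\in\overline{\tau}$. The first attempt is to fix $q_0,q_1\in\overline{\tau}$ and to ask that $c(xq_0)\neq c(xq_1)$ for all $x$. The multiplication in $\overline{\tau}$ may forbid this: if $pq_0=pq_1=p$, then for every $c$ and $p$-almost all $x$ we have $c(xq_0)=c(p)=c(xq_1)$. We therefore compare two different points along the same ultrafilter.

Let $G=\bigoplus_{n\ge1}\mathbb{Z}_2$, written additively, with basis $\varepsilon_1,\varepsilon_2,\dots$, and let $V_n$ be the subgroup of elements whose first $n$ coordinates vanish. Let $\tau$ be a non-discrete translation invariant topology in which every $V_n$ is open, with $\overline{\tau}$ infinite. It is Hausdorff, because the cosets of the $V_n$ are open and separate points. Write $x\ne0$ as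
\[
x=\varepsilon_{n_1}+\dots+\varepsilon_{n_l},\qquad n_1<\dots<n_l,
\]
put $\lambda(x)=n_l$, and let $Tx=x-\varepsilon_{n_1}$ be the result of deleting the first letter. It suffices to find $c$ such that
\begin{equation}\label{eq:pairs}
\text{if } \lambda(x)<\lambda(x'), \text{ then } c(x+q)\ne c(x'+q) \text{ for some } q\in\overline{\tau}.
\end{equation}
Indeed, a nonempty open set $W$ is infinite while $\lambda$ takes each value finitely often, so $W$ contains such a pair $x,x'$; one of the two points is in the closure of one color class, the other in the closure of the other class, and $W$ meets both.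

We look for $c$ among the colorings in which each letter contributes a term that depends on its index and on the tail that follows it. Given $J_n:G\to\mathbb{Z}_2$, let $c(0)=0$ and $c(x)=\sum_{i=1}^{l}J_{n_i}(T^ix)$. For $y\in V_{\lambda(x)}$ the expansion of $x+y$ is that of $x$ followed by that of $y$, so $c(x+y)=\sum_{i=1}^{l}J_{n_i}(T^ix+y)+c(y)$. Since $V_{\lambda(x)}\in q$ for $q\in\overline{\tau}$ and $T^lx=0$,
\[
c(x+q)=\delta_x(q)+c(q),\qquad \delta_x(q)=\sum_{i<l}J_{n_i}(T^ix+q)+J_{\lambda(x)}(q).
\]
The term $c(q)$ depends on all the $J_n$ and is out of control, but it cancels in \eqref{eq:pairs}. The \emph{jump} $\delta_x(q)$ is triangular: it is $J_{\lambda(x)}(q)$ plus terms involving only $J_m$ with $m<\lambda(x)$.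

The $J_n$ must be adapted to $\tau$. If all $J_n$ equal $1$, then $c(x)$ is the parity of the length of $x$, a homomorphism. In the group topology with base $V_n\cap\ker c$ at $0$ the sequence $\varepsilon_n+\varepsilon_{n+1}$ converges to $0$, so $\overline{\tau}$ is infinite, but both color classes are open and neither is dense.

So take $p_k\in\overline{\tau}$ and disjoint $B_k\in p_k$ from Lemma~\ref{lem:separate}. A function $J_n$ that is constant on each $B_k$ has values $J_n(p_k)$ that we may prescribe independently. Consider $\varepsilon_1,\varepsilon_2,\varepsilon_3$, whose jumps are $J_1(q),J_2(q),J_3(q)$. One ultrafilter cannot separate all three pairs, as there are only two colors. Two can: if $J_1=0$ on $B_0\cup B_1$, and $J_2$ is $1$ on $B_0$ and $0$ on $B_1$, and $J_3$ is $0$ on $B_0$ and $1$ on $B_1$, then the jumps at $(p_0,p_1)$ are $(0,0)$, $(1,0)$, $(0,1)$. In general, $N$ ultrafilters separate at most $2^N$ points pairwise, and this is why the method needs infinitely many. Next consider the pair $\varepsilon_1$, $\varepsilon_2+\varepsilon_3$ and a fresh ultrafilter $p_2$. Here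
\[
\delta_{\varepsilon_2+\varepsilon_3}(p_2)=J_2(\varepsilon_3+p_2)+J_3(p_2).
\]
We did not choose the value $J_2(\varepsilon_3+p_2)$, but it is fixed before $J_3$ is defined, so we can set $J_3=1+J_1(p_2)+J_2(\varepsilon_3+p_2)$ on $B_2$, and the two jumps differ at $p_2$.

The general step is the same. List the pairs in \eqref{eq:pairs} in a sequence and reserve $p_k$ for the $k$-th pair $(x,x')$. At stage $n=\lambda(x')$ the jump $\delta_x(p_k)$ and all terms of $\delta_{x'}(p_k)$ except $J_n(p_k)$ are known, and we choose the constant value of $J_n$ on $B_k$ so that the two jumps differ; on the rest of $G$ let $J_n=0$. This gives \eqref{eq:pairs}, and $G$ is resolvable.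

Two things remain for Theorem~\ref{thm:infinite}: a substitute for the basis in an arbitrary group, and infinitely many colors.

\section{Expansions in a countable zero-dimensional group}\label{sec:coding}

In this section and the next, $G$ and $\tau$ are as in Theorem~\ref{thm:infinite}. The argument above used three features of the expansion: the set $P_n=\varepsilon_n+V_n$ of elements with first letter $\varepsilon_n$ is open, so nearby points share their initial letters; the indices increase, which makes the jumps triangular; and the expansion terminates. The next lemma produces all three.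

\begin{lemma}\label{lem:coding}
There are $s_n\in G\setminus\{e\}$ and clopen sets $V_n\ni e$ $(n\ge1)$ such that the clopen sets $P_n=s_nV_n$ satisfy:
\begin{enumerate}
\item[(a)] the $P_n$ are pairwise disjoint and $e\notin P_n$;
\item[(b)] $V_n\cap P_m=\emptyset$ for $m\le n$;
\item[(c)] if $Tz=s_n^{-1}z\in V_n$ for $z\in P_n$, then for each $z\ne e$ there is $l\ge1$ with $z,Tz,\dots,T^{l-1}z\in\bigcup_nP_n$ and $T^lz=e$.
\end{enumerate}
\end{lemma}

Conditions (a) and (b) hold as soon as the $V_n$ are small. The point is (c): the orbit of $z$ must neither get stuck outside $\bigcup_n P_n$ nor run forever. We secure it by letting each new letter be the place where the first unfinished orbit is stuck.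

\begin{proof}
By Lemma~\ref{lem:openinfinite}, $G$ is infinite; enumerate $G\setminus\{e\}=\{g_1,g_2,\dots\}$. Let $n\ge0$ and suppose that $s_m,V_m$ $(m\le n)$ satisfy (a) and (b). Put $Q_n=P_1\cup\dots\cup P_n$, a clopen set not containing $e$, on which $T$ is defined. If $z\in P_m$, then $Tz\in V_m$ lies in none of $P_1,\dots,P_m$. So along an orbit of $T$ inside $Q_n$ the indices strictly increase, and the orbit leaves $Q_n$ after at most $n$ steps. Let $z^{(n)}$ be the first of $z,Tz,T^2z,\dots$ outside $Q_n$.

If $z^{(n)}=e$, then $z=s_{m_1}\cdots s_{m_j}$ with $m_1<\dots<m_j\le n$; there are at most $2^n$ such $z$. Hence $g_k^{(n)}\ne e$ for some $k$. Let $k_n$ be the least such $k$ and put $s=s_{n+1}=g_{k_n}^{(n)}\notin Q_n\cup\{e\}$. Choose disjoint open sets $O\ni e$ and $O'\ni s$. Since $Q_n$ is closed,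
\[
(G\setminus Q_n)\cap s^{-1}(G\setminus Q_n)\cap O\cap s^{-1}O'
\]
is an open neighborhood of $e$; let $V_{n+1}\ni e$ be a clopen subset of it. Then $V_{n+1}$ and $P_{n+1}=sV_{n+1}$ are both disjoint from $Q_n$, and they are disjoint from each other since $V_{n+1}\subseteq O$ and $P_{n+1}\subseteq O'$; in particular $e\notin P_{n+1}$. This gives (a) and (b) for $n+1$.

Passing from $n$ to $n+1$ does not change $T$ on $Q_n$. Hence $z^{(n)}=e$ implies $z^{(n+1)}=e$. Moreover, the orbit of $g_{k_n}$ reaches $s_{n+1}\in P_{n+1}$ and $Ts_{n+1}=e$, so $g_{k_n}^{(n+1)}=e$. Thus $g_k^{(n+1)}=e$ for all $k\le k_n$, that is, $k_{n+1}>k_n$. So $k_n\to\infty$, and each $g_k$ has $g_k^{(n)}=e$ for some $n$, which is (c).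
\end{proof}

By (a) and (c), the sets $P_n$ partition $G\setminus\{e\}$, and $T$ is defined exactly on $G\setminus\{e\}$. For $z\ne e$ let $l(z)$ be the number $l$ in (c), define $n_i(z)$ for $1\le i\le l(z)$ by $T^{i-1}z\in P_{n_i(z)}$, and put $\lambda(z)=n_{l(z)}(z)$. By (b) and the definition of $T$,
\begin{equation}\label{eq:expansion}
n_1(z)<\dots<n_{l(z)}(z)=\lambda(z),\qquad z=s_{n_1(z)}\cdots s_{n_{l(z)}(z)} .
\end{equation}
So $z$ is determined by the set of its indices, and at most $2^{n-1}$ elements have $\lambda(z)=n$: the function $\lambda$ is finite-to-one.

\section{The coloring}\label{sec:coloring}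

For infinitely many dense sets we need infinitely many colors, but a function with infinitely many values need not be constant on a member of an ultrafilter. We therefore take colors in the group $A=\mathbb{Z}_2^{\omega}$ and read only finitely many coordinates at a time. Let $\pi_d:A\to\mathbb{Z}_2^d$ be the projection onto the first $d$ coordinates. For $f:G\to A$ and $q\in\beta G$ define $f(q)\in A$ coordinatewise, as at the end of Section~\ref{sec:prelim}; it is the limit of $f$ along $q$ in the compact group $A$. The rules stated there remain valid, and for all $x\in G$ and $d\ge1$,
\begin{equation}\label{eq:limit}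
\pi_d(f(xy))=\pi_d(f(xq))\quad\text{for $q$-almost all } y.
\end{equation}

Given functions $J_n:G\to A$ $(n\ge1)$, define $c:G\to A$ by recursion on the length of the orbit:
\begin{equation}\label{eq:rec}
c(e)=0,\qquad c(z)=J_n(Tz)+c(Tz)\quad\text{for } z\in P_n .
\end{equation}

\begin{lemma}\label{lem:jump}
For $x\in G\setminus\{e\}$ and $q\in\overline{\tau}$,
\[
c(xq)=\theta_x(q)+J_{\lambda(x)}(q)+c(q),\qquad\text{where}\quad \theta_x(q)=\sum_{i=1}^{l(x)-1}J_{n_i(x)}\bigl((T^ix)q\bigr).
\]
The value $\theta_x(q)$ depends only on the functions $J_m$ with $m<\lambda(x)$.
\end{lemma}

\begin{proof}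
Write $l=l(x)$, $n_i=n_i(x)$ and $x_i=T^ix$, so that $x_0=x$, $x_l=e$ and $x_i=s_{n_i}^{-1}x_{i-1}$. The set $U_x=\bigcap_{i=1}^{l}x_{i-1}^{-1}P_{n_i}$ is open and contains $e$, because $P_{n_i}$ is open and contains $x_{i-1}$. Let $y\in U_x$ and $1\le i\le l$. Then $x_{i-1}y\in P_{n_i}$, so $T(x_{i-1}y)=s_{n_i}^{-1}x_{i-1}y=x_iy$, and \eqref{eq:rec} gives $c(x_{i-1}y)=J_{n_i}(x_iy)+c(x_iy)$. Adding these $l$ equations,
\[
c(xy)=\sum_{i=1}^{l-1}J_{n_i}(x_iy)+J_{\lambda(x)}(y)+c(y)\qquad(y\in U_x).
\]
Both sides are functions of $y$ that agree on $U_x\in q$, so their values at $q$ agree. The last assertion holds because $n_i<\lambda(x)$ for $i<l$ by \eqref{eq:expansion}.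
\end{proof}

The term $c(q)$ is again unknown. With two colors, a pair of points with different jumps realized both colors, whatever $c(q)$ was. With the $2^d$ colors of $\mathbb{Z}_2^d$ we use $2^d$ points whose jumps run through all of $\mathbb{Z}_2^d$; adding the same unknown element to all of them only permutes $\mathbb{Z}_2^d$. The points must have distinct values of $\lambda$, so that their jumps along one ultrafilter are set at different stages and the demands do not collide.

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
By Lemma~\ref{lem:separate} there are $p_k\in\overline{\tau}$ and pairwise disjoint $B_k\in p_k$ $(k\in\omega)$. Call $F\subseteq G\setminus\{e\}$ a \emph{test set} if $|F|=2^d$ for some $d\ge1$ and $\lambda$ is injective on $F$. As $G$ is countable, the test sets can be listed as $F_0,F_1,\dots$. Let $|F_k|=2^{d_k}$, and fix $a_k:F_k\to A$ such that $\pi_{d_k}\circ a_k$ is a bijection of $F_k$ onto $\mathbb{Z}_2^{d_k}$.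

\emph{Choice of the $J_n$.} Suppose $J_m$ is defined for $m<n$. For each $k$ there is at most one $x\in F_k$ with $\lambda(x)=n$. If there is one, then $\theta_x(p_k)$ is already determined, and we let $J_n$ be the constant $a_k(x)-\theta_x(p_k)$ on $B_k$. At all points of $G$ not covered by this rule let $J_n=0$. The $B_k$ are disjoint, so $J_n$ is well defined, and $B_k\in p_k$ gives $J_{\lambda(x)}(p_k)=a_k(x)-\theta_x(p_k)$ for $x\in F_k$. By Lemma~\ref{lem:jump},
\begin{equation}\label{eq:prescribed}
c(xp_k)=a_k(x)+c(p_k)\qquad(k\in\omega,\ x\in F_k).
\end{equation}

\emph{Every fiber of $\pi_d\circ c$ is dense.} Let $W$ be a nonempty open set, $d\ge1$ and $u\in\mathbb{Z}_2^d$. The set $W\setminus\{e\}$ is infinite by Lemma~\ref{lem:openinfinite} and $\lambda$ is finite-to-one, so $W$ contains a test set $F_k$ with $d_k=d$. Choose $x\in F_k$ with $\pi_d(a_k(x))=u-\pi_d(c(p_k))$. Then $\pi_d(c(xp_k))=u$ by \eqref{eq:prescribed}, and $\pi_d(c(xy))=u$ for $p_k$-almost all $y$ by \eqref{eq:limit}. Also $xy\in W$ for $p_k$-almost all $y$, since $x^{-1}W$ is a neighborhood of $e$. Any $y$ with both properties gives $z=xy\in W$ with $\pi_d(c(z))=u$.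

\emph{Conclusion.} For $t\in\omega$ let $E_t$ be the set of $v\in A$ with $v(0)=\dots=v(t-1)=0$ and $v(t)=1$. The $E_t$ are pairwise disjoint, and $E_t$ is the preimage of one point under $\pi_{t+1}$. Hence the sets $c^{-1}(E_t)$, $t\in\omega$, are pairwise disjoint and dense in $G$.
\end{proof}

\begin{remark}
Countability is used to enumerate $G$ in Lemma~\ref{lem:coding} and to match the test sets with the ultrafilters $p_k$. Zero-dimensionality is used twice: $Q_n$ must be closed to leave room around $e$ and $s_{n+1}$, and $P_n$ must be open in Lemma~\ref{lem:jump}. The Hausdorff axiom separates $s_{n+1}$ from $e$ and enters Lemma~\ref{lem:openinfinite}. Non-discreteness already follows from $\overline{\tau}$ being infinite. The multiplication in $\overline{\tau}$ is not used.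
\end{remark}

\section{Finite $\overline{\tau}$: the exact number of dense sets}\label{sec:finite}

In a homogeneous setting it is enough to find disjoint dense sets in one nonempty subspace; translates of it then fill the group.

\begin{lemma}\label{lem:spread}
Let $\tau$ be a left invariant topology on a group $G$, and let $Z_1,\dots,Z_m$ be pairwise disjoint nonempty subsets of $G$ with $Z_i\subseteq\operatorname{cl}Z_j$ for all $i,j$. Then $G$ has $m$ pairwise disjoint dense subsets.
\end{lemma}

\begin{proof}
Consider the tuples $(D_1,\dots,D_m)$ of pairwise disjoint subsets of $G$ with $D_i\subseteq\operatorname{cl}D_j$ for all $i,j$, ordered by coordinatewise inclusion. The coordinatewise union of a chain is again such a tuple, so by Zorn's lemma there is a maximal one. Put $D=\bigcup_jD_j$ and $Z=\bigcup_jZ_j$. Suppose a nonempty open set $W$ is disjoint from $D$, and choose $g\in G$ with $gZ\cap W\ne\emptyset$. Each $gZ_j$ is dense in $gZ$, and $W$ is open, so $gZ\cap W\subseteq\operatorname{cl}(gZ_j\cap W)$. The sets $gZ_j\cap W$ are disjoint from one another and from $D$. Hence $(D_j\cup(gZ_j\cap W))_{j}$ is a strictly larger tuple of the same kind, a contradiction. So $D$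 is dense, and $D\subseteq\operatorname{cl}D_j$ shows that every $D_j$ is dense.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
\emph{The number $m$ is well defined.} Let $R,R'$ be minimal right ideals and $a\in R'$. Then $aR$ is a right ideal, as $aRS\subseteq aR$, and $aR\subseteq R'S\subseteq R'$. So $aR=R'$ and $|R'|\le|R|$. Exchanging the roles gives equality.

\emph{Upper bound.} We show that every dense set $D$ belongs to some ultrafilter in $R$. Fix $p\in R$. By Lemma~\ref{lem:closure}, for each $x\in G$ there is $q_x\in S$ with $D\in xq_x$. As $S$ is finite, there is $q\in S$ with $q_x=q$ for $p$-almost all $x$. Then $x^{-1}D\in q$ for $p$-almost all $x$, that is, $D\in pq\in R$. Disjoint sets cannot belong to the same ultrafilter, so there are at most $m$ pairwise disjoint dense sets.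

\emph{Lower bound.} Let $R=\{r_1,\dots,r_m\}$. For each $i$ the set $r_iS$ is a right ideal contained in $R$, so $r_iS=R$: right multiplication by $S$ moves any element of $R$ to any other. Choose pairwise disjoint $A_i\in r_i$ by Lemma~\ref{lem:separate}. If $r_iq=r_j$, then $A_j\in r_iq$, so $A_j\in xq$ for $r_i$-almost all $x$; these $x$ lie in $\operatorname{cl}A_j$. To apply Lemma~\ref{lem:spread} we need this for all points of the sets, so we discard the exceptional ones, and we must check that the smaller sets still accumulate on one another. Put
\[
Z_i=\{x\in A_i:\ A_j\in xq \text{ whenever } q\in S \text{ and } r_iq=r_j\}.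
\]
Since $S$ is finite, $Z_i$ is a finite intersection of members of $r_i$, so $Z_i\in r_i$ and $Z_i\ne\emptyset$.

Let $x\in Z_i$, $q\in S$ and $r_iq=r_j$. We claim that $Z_j\in xq$. First, $A_j\in xq$, so $xy\in A_j$ for $q$-almost all $y$. Next let $q'\in S$ and $r_jq'=r_k$. Then $qq'\in S$ and $r_i(qq')=r_k$, so $A_k\in x(qq')$ by the definition of $Z_i$. By \eqref{eq:product} this means $y^{-1}x^{-1}A_k\in q'$, that is $A_k\in(xy)q'$, for $q$-almost all $y$. There are finitely many $q'$, so for $q$-almost all $y$ all these conditions hold at once, and they say that $xy\in Z_j$. This proves the claim.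

For all $i,j$ there is $q\in S$ with $r_iq=r_j$, so the claim and Lemma~\ref{lem:closure} give $Z_i\subseteq\operatorname{cl}Z_j$. Lemma~\ref{lem:spread} yields $m$ pairwise disjoint dense subsets of $G$.
\end{proof}

\begin{remark}
The proof does not use the Hausdorff axiom, which allows a quick check of the count: for the indiscrete topology on a finite group, $S=G$ is its own only right ideal, $m=|G|$, and the singletons are dense.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:classification}]
Topological groups are covered by Lemma~\ref{lem:zerodim}. Part (1) follows from Theorem~\ref{thm:infinite} if $\overline{\tau}$ is infinite and from Theorem~\ref{thm:finite} if it is finite.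

(2) Let $(G,\tau)$ be irresolvable. By (1), $\overline{\tau}$ is finite and a minimal right ideal has one element $p$; being a right ideal means that $pq=p$ for all $q\in\overline{\tau}$. Since $\tau$ is non-discrete, $e\in\operatorname{cl}(G\setminus\{e\})$, and Lemma~\ref{lem:closure} gives $q\in\tau^*$. As $eq=q\ne e$, we have $p\ne e$, so $p\in\tau^*$. Conversely, if $\overline{\tau}$ is finite and $pq=p$ for all $q\in\overline{\tau}$, then $\{p\}$ is a minimal right ideal, so $m=1$ and there are no two disjoint dense sets.
\end{proof}

Part (2) needs non-discreteness: a discrete group is irresolvable and has $\tau^*=\emptyset$.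

\begin{thebibliography}{1}

\bibitem{source}
\emph{Algebra in the Stone--\v{C}ech compactification: applications to topologies on groups},
\texttt{https://admjournal.luguniv.edu.ua/index.php/adm/article/download/771/301}.

\end{thebibliography}
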